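# Ordered trees on the integer grid in linear area

## A seven-node tree in 21 grid points, and in 9

Take the complete binary tree with root $r$, children $a,b$ of $r$, children $a_1,a_2$ of $a$, and children $b_1,b_2$ of $b$. Prescribe the counterclockwise order of the edges at two nodes: around $a$ we want to see $r,a_1,a_2$, and around $b$ we want to see $r,b_1,b_2$. (At the other nodes there are at most two edges, so there is nothing to prescribe.) We place the nodes at integer points and draw the edges as straight segments without crossings.

A method that always works is to list the nodes in preorder, $r,a,a_1,a_2,b,b_1,b_2$, give the $i$-th node the column $i-1$, and put a node of depth $j$ in row $-j$. Here $r=(0,0)$, $a=(1,-1)$, $a_1=(2,-2)$, $a_2=(3,-2)$, $b=(4,-1)$, $b_1=(5,-2)$, $b_2=(6,-2)$. Seen from $a$, the parent $r$ is in direction $(-1,1)$. Turning counterclockwise from it we meet first $a_1$ in direction $(1,-1)$ and then $a_2$ in direction $(2,-1)$, as required; the check at $b$ is the same. The drawing has 7 columns and 3 rows, so it uses a box of 21 grid points.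

If edges may go up, down and sideways, much less is enough. Put
$$r=(0,0),\quad a=(-1,0),\quad b=(1,0),\quad a_1=(-1,1),\quad a_2=(-1,-1),\quad b_1=(1,-1),\quad b_2=(1,1).$$
This is a letter H. Around $a$ we see $r$ to the east, then $a_1$ to the north, then $a_2$ to the south. Around $b$ we see $r$ to the west, then $b_1$ to the south, then $b_2$ to the north. Both orders are right, and the box has $3\cdot 3=9$ grid points for 7 nodes.

How does the preorder method behave in general? Let a rooted tree have $n$ nodes and depth $d$. The nodes of each subtree occupy consecutive columns. So, between two consecutive rows, edges from different parents lead from left to right into disjoint column ranges in the same order, and they do not cross; the interior of an edge contains no node because it lies strictly between two rows. All children of a node lie to its right, one row below, and turning counterclockwise from the parent edge one meets them from left to right. The drawing is correct, and its box has $n(d+1)$ points. For complete binary trees this is $n\log_2(n+1)$, and for a path rooted at its end it is $n^2$.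

For some trees linear area is easy. Call a tree a caterpillar if it has a path $v_1,\dots,v_k$, the spine, such that every other node is a leaf adjacent to a spine node. At an inner spine node the counterclockwise order is $v_{i+1}$, then some number $a_i$ of leaves, then $v_{i-1}$, then $b_i$ leaves. At $v_1$ and $v_k$ the missing spine neighbor imposes nothing, and we count all leaves in $a_i$. Reserve $c_i=\max(1,a_i,b_i)$ consecutive columns for $v_i$, put $v_i$ at row $0$ in the first of them, put the first $a_i$ leaves in row $1$ of these columns from right to left, and put the other $b_i$ in row $-1$ from left to right. The leaf edges at $v_i$ stay within the columns reserved for $v_i$, so nothing crosses, and the orders are right. The width is $\sum c_i\le\sum(1+a_i+b_i)=n$ and the height is at most 3, so the area is at most $3n$.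

So the complete binary tree and the path are each bad for one method and harmless for another. Is there a drawing of linear area for every tree?

## Grid drawings that keep the order

An *ordered tree* is a rooted tree in which, for every node, a cyclic counterclockwise order of the edges incident to that node is prescribed. A *planar straight-line grid drawing* of a tree places every node at a distinct point with integer coordinates and draws every edge as the straight segment between its endpoints; two edges may intersect only at a common endpoint, and no node lies in the interior of an edge. The drawing is *order-preserving* if at every node the counterclockwise order of its edges in the drawing is the prescribed one. It is *upward* if every node is placed at or below its parent; a *non-upward* drawing has no such requirement. The *width* and *height* are the numbers of grid columns and rows of the smallest axis-parallel rectangle enclosing the drawing, and the *area* is width times height, the number of grid points in that rectangle.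

The problem comes from "Area-Efficient Grid Drawings Of Graphs" (https://cse.buffalo.edu/tech-reports/2003-08.pdf). It takes as known that there is a function $g(n)=O(n\log n)$ such that every ordered tree with $n$ nodes has a non-upward order-preserving planar straight-line grid drawing of area at most $g(n)$; the only known lower bound on the worst-case area is the trivial $\Omega(n)$. It asks whether there is a function $f(n)=o(n\log n)$ such that, for all sufficiently large $n$, every ordered tree with $n$ nodes has an order-preserving planar straight-line grid drawing, not necessarily upward, of area at most $f(n)$. The answer is yes.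

**Theorem 1.** There is an absolute constant $C$ such that every ordered tree with $n$ nodes has an order-preserving planar straight-line grid drawing (not necessarily upward) of area at most $Cn$. Hence $f(n)=Cn=o(n\log n)$ has the required property, and the worst-case area is $\Theta(n)$, since $n$ distinct grid points need area $\ge n$.

**Theorem 2.** There is an absolute constant $C$ such that for all $n$ and all reals $L_1,L_2\ge Cn^{2/5}$ with $L_1L_2\ge Cn$, every ordered tree with $n$ nodes has such a drawing inside $[0,L_1]\times[0,L_2]$, with an arbitrarily chosen node placed at $(0,0)$. In particular width and height can both be $O(\sqrt n)$.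

(For the last sentence take $L_1=L_2=C\sqrt n$, with $C\ge1$.) The constant that comes out is very large, and nothing is done to optimize it.

From now on a *drawing* is always a planar straight-line grid drawing. In a *rooted ordered tree* the children of each node are linearly ordered; at a non-root node this is the counterclockwise (ccw) order after the parent edge.

## Proportional sectors, and three places where they fail

Here is the plan a sensible person would try. Prove by induction that a rooted tree with $m$ nodes can be drawn in every triangle of area about $Fm$ ($F$ a constant) whose apex is a lattice point, with the root at the apex. For the induction step, pick a few *core* nodes whose removal leaves smaller pieces, place the core very close to the apex, divide the triangle from the apex into sectors with areas proportional to the sizes of the pieces, and draw the pieces recursively in the sectors. This breaks in three places.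

*Thin sectors.* Area alone does not guarantee lattice points. The triangle with vertices $(0,0),(1000,0),(1000,\frac12)$ has area 250 and no lattice point in its interior, because $0<y<1$ there. Proportional division produces such triangles. Let $\Delta$ have vertices $(0,0),(2000,0),(0,100)$, so its area is $100000$. Cut off, along the bottom edge, a sector of $\frac1{128}$ of the area: its vertices are $(0,0)$, $(2000,0)$ and a point of height $\frac{100}{128}<1$. Its area is about 781, but its interior contains no lattice point.

*Losses that multiply.* Suppose each level of the recursion halves the sizes and wastes a fixed fraction, so that it needs $1+\delta$ times more area. After $\log_2 n$ levels the factor is $n^{\log_2(1+\delta)}$, a power of $n$. We want the sizes to drop fast and the loss to tend to $0$ quickly as the size grows. We shall use a core of about $m^{1/10}$ nodes, pieces of size about $m^{9/10}$ at most, and a loss of only a factor $1+O(m^{-c})$, with $c>0$. As the sizes along the recursion are like $m,m^{0.9},m^{0.81},\dots$, stopped at a constant, the product of these factors is bounded.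

*Pieces attached at two ends.* Remove a few nodes from a long path. A remaining piece usually has a core node $p$ above it and another core node $q$ below it. Both are near the apex. The induction hypothesis tells us how to hang the piece from $p$ inside a sector, but it says nothing about its far end $t$, and the segment $tq$ must return to the core without crossing the drawing of the piece.

The first failure is repaired by moving the sectors slightly. A sector is thin only if it is close to one of few special directions, and skipping these directions costs little (Lemma 3). The second is repaired by quantifying "little". For the third we prove, in the same induction, a second statement about pieces with two ends. Its geometric content is Lemma 6, in which two fans of sectors face each other.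

## Lattice width

Let $\Lambda=\mathbb Z^2$. A vector of $\Lambda$, or an integer linear functional, is *primitive* if it is not a proper integer multiple of another one and is nonzero. A *unimodular map* is a linear map given by an integer matrix of determinant $\pm1$. It maps $\Lambda$ onto $\Lambda$ and preserves area. Every primitive vector can be mapped to $(1,0)$ by such a map, and every primitive functional can be turned into $y$. *Minkowski's theorem* in the plane says that an open convex set symmetric about $0$ and of area greater than 4 contains a nonzero point of $\Lambda$.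

**Definition (lattice width).** For a planar convex body $K$ (compact, convex, with interior points) and a linear functional $\ell$ put $w_\ell(K)=\max_K\ell-\min_K\ell$. The *lattice width* $\omega(K)$ is the minimum of $w_\ell(K)$ over nonzero integer functionals $\ell$.

The minimum is attained, since $w_\ell(K)\to\infty$ with the size of $\ell$, and it is attained at a primitive $\ell$, since $w_{k\ell}=kw_\ell$. Lattice width is invariant under translations and unimodular maps, and $\omega(\theta K)=\theta\,\omega(K)$ for $\theta>0$. For example, on the triangle with vertices $(0,0),(l_1,0),(0,l_2)$ the functional $ix+jy$ takes the vertex values $0,il_1,jl_2$, so its width is at least $\max(|i|l_1,|j|l_2)$, and the lattice width is exactly $\min(l_1,l_2)$. The triangle with vertices $(0,0),(1,0),(N,1)$ looks long and thin, but it is the image of the triangle $(0,0),(1,0),(0,1)$ under the shear $(x,y)\mapsto(x+Ny,y)$, so it also has lattice width 1. The triangle $(0,0),(1000,0),(1000,\frac12)$ has lattice width at most $\frac12$.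

Triangles are nondegenerate, and their vertices are listed ccw.

**Lemma 1.** (a) A planar convex body $K$ with $\omega(K)\ge8$ has a lattice point in its interior. (b) If a triangle $K$ has a vertex $O\in\Lambda$, $\omega(K)\ge W>0$ and $\varrho=16/W$, then $\Lambda\cap\operatorname{int}\varrho(K-O)\ne\emptyset$.

*Proof.* (a) The aim is a horizontal line at integer height that meets $K$ in a chord of length at least 2, after a unimodular change of coordinates. Let $B=K-K$, a convex body symmetric about $0$. For $u\in\Lambda\setminus0$ let $L(u)=\max\{\lambda:\lambda u\in B\}$. As $L(u)\to0$ when $|u|\to\infty$ and $L(ku')=L(u')/k$, some primitive $u$ maximizes $L$. Put $L=L(u)$. Apply a unimodular map so that $u=(1,0)$.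

The open set $\frac1L\operatorname{int}B$ contains no nonzero lattice point: if it contained $ku'$ with $k\ge1$ and $u'$ primitive, then $Lku'\in\operatorname{int}B$, so $L(u')>kL\ge L$. By Minkowski's theorem $\operatorname{area}(B)\le4L^2$. Let $H\ge8$ be the width of $K$ in the $y$-direction. Then $B$ contains $(\pm L,0)$, a point with $y=H$, and its negative. The hull of these four points has area $2LH$. So $2LH\le4L^2$, that is, $L\ge H/2\ge4$.

The number $L$ is the length of the longest horizontal chord of $K$, because $(\lambda,0)\in K-K$ means that two points of $K$ at equal height differ by $\lambda$. The chord length at height $y$ is a concave function on an interval of length $H$ with maximum $L$. It lies above the tent function with the same peak and value $0$ at the ends, so it is at least $L/2\ge2$ on an interval of length at least $H/2\ge4$. Take an integer $y$ in the interior of that interval. The open chord at this height has length at least 2 and consists of interior points of $K$, and it contains a lattice point.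

(b) The triangle $\varrho(K-O)$ has lattice width at least 16. Apply (a) to it. $\square$

**Lemma 2.** If $K\subset\Delta$ are convex bodies and $\operatorname{area}(K)\ge\lambda\operatorname{area}(\Delta)$, then $\omega(K)\ge\frac\lambda2\omega(\Delta)$.

*Proof.* Let $\ell$ be primitive; after a unimodular map $\ell=y$. Let $c$ be the length of the longest horizontal chord of $\Delta$. All horizontal chords of $K$ have length at most $c$, so $\operatorname{area}(K)\le c\,w_\ell(K)$. The hull of the longest chord, a highest and a lowest point of $\Delta$ shows that $\operatorname{area}(\Delta)\ge\frac12c\,w_\ell(\Delta)$. Hence $w_\ell(K)\ge\frac\lambda2w_\ell(\Delta)\ge\frac\lambda2\omega(\Delta)$. $\square$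

## Cutting a fat triangle into fat sectors

The induction hypothesis will ask a triangle of area $a$ to have lattice width at least $a^{2/5}$. Lemma 2 alone cannot preserve this. The triangle $(0,0),(2a^{3/5},0),(0,a^{2/5})$, with $a\ge1$, has area $a$ and lattice width $a^{2/5}$. A sector of area $a/k$ along its bottom edge, $k\ge2$, has width only $a^{2/5}/k<(a/k)^{2/5}$ in the $y$-direction. We have to place the sectors with more care.

Let $K=(O,P,Q)$ be a triangle of area $f$. For $x\in[0,f]$ let $E(x)=P+\frac xf(Q-P)$, and for $J=[x_1,x_2]$ let $K_J=\operatorname{conv}(O,E(x_1),E(x_2))$. Thus sectors are described by intervals, and $\operatorname{area}(K_J)=|J|$.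

**Lemma 3.** Let $O\in\Lambda$, $\omega(K)\ge w_0$, $0<W\le w_0/2$, $A_{\min}>0$ and
$$b_K=f\left(\frac{16W}{w_0}+\frac{12W^2}{A_{\min}}\right).\tag{1}$$
If $A_1,\dots,A_k\ge A_{\min}$ and $\sum A_i+b_K<f$, then there are intervals $J_i=[x_i,x_i+A_i]\subset[0,f]$ with $x_i+A_i\le x_{i+1}$ and $\omega(K_{J_i})\ge W$.

An example of what happens: let $K$ have vertices $(0,0),(R,0),(0,R)$, so $f=R^2/2$ and $E(x)=(R-\frac{2x}R,\frac{2x}R)$. The sector with $J=[0,A]$ has $y$-width $2A/R$. It is thinner than $W$ if $A<WR/2$. So near $x=0$, the direction of the short lattice vector $(1,0)$, there is a zone of length $WR/2$ in which short intervals are bad. It is only a fraction $W/R$ of $[0,f]$. The direction of $(1,1)$ creates a similar zone around $x=R^2/4$, and longer lattice vectors create shorter zones. The proof adds up all zones.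

*Proof.* Let $O=0$ and extend $E$ affinely to $\mathbb R$.

**Step 1: widths as lengths.** We express the width of $K_J$ in every lattice direction through $J$. Every primitive functional is $\ell_u=\det(u,\cdot)$ with $u\in\Lambda$ primitive. If $u$ is parallel to $PQ$, then $\ell_u$ is constant on the line $PQ$, so $w_{\ell_u}(K_J)=w_{\ell_u}(K)\ge w_0>W$, and such $u$ do no harm. Otherwise the line $\mathbb Ru$ meets the line $PQ$ in one nonzero point, so after a change of sign $u=gE(x_u)$ with $g=g(u)>0$ and $x_u\in\mathbb R$. Put $L_u=1/g$. Since $\det(P,Q)=2f$, we have $\det(E(x),E(y))=2(y-x)$. Hence $\ell_u(E(x))=2g(x-x_u)$. The functional takes the value $0$ at the vertex $0$, so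
$$w_{\ell_u}(K_J)=2g\operatorname{diam}(\{x_u\}\cup J).$$

**Step 2: what a thin sector implies.** We show that the left end of a thin sector lies in an explicit set. Suppose $J\subset[0,f]$, $|J|\ge A_{\min}$ and $\omega(K_J)<W$. By Step 1 some $u$ satisfies $2g\operatorname{diam}(\{x_u\}\cup J)<W$. Four consequences follow.

* $2gA_{\min}<W$, that is, $L_u>L_0:=2A_{\min}/W$.
* $J\subset Z_u:=(x_u-\frac{WL_u}2,\,x_u+\frac{WL_u}2)$, and so $\operatorname{dist}(x_u,[0,f])<\frac{WL_u}2$.
* $w_0\le w_{\ell_u}(K)=2g\operatorname{diam}\{x_u,0,f\}\le2g\bigl(f+\operatorname{dist}(x_u,[0,f])\bigr)<2gf+W$, so $g>\frac{w_0-W}{2f}\ge\frac{w_0}{4f}$, that is, $L_u<4f/w_0$.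
* $\operatorname{dist}(x_u,[0,f])<\frac{WL_u}2<\frac{2fW}{w_0}\le f$, so $x_u\in(-f,2f)$.

Let $\mathcal U$ be the set of primitive $u=gE(x_u)$, $g>0$, with $L_0<L_u\le4f/w_0$ and $x_u\in(-f,2f)$. It is finite, since these $u$ lie in the bounded set $\frac1{L_0}\operatorname{conv}(0,E(-f),E(2f))$. Let $\mathrm{Bad}=\bigcup_{u\in\mathcal U}Z_u$, a bounded open set. We have shown: if $J\subset[0,f]$, $|J|\ge A_{\min}$ and the left endpoint of $J$ is not in $\mathrm{Bad}$, then $\omega(K_J)\ge W$.

**Step 3: the total length of $\mathrm{Bad}$.** We count the vectors $u$ by size. Let $L>0$. The $u\in\mathcal U$ with $L_u\ge L$ have $g\le1/L$, so they lie in the triangle $\frac1L\operatorname{conv}(0,E(-f),E(2f))$, whose area is $3f/L^2$. Being primitive, they have distinct directions. Sort them by angle. Consecutive ones have a positive integer determinant, so together with $0$ they span triangles of area at least $\frac12$ with disjoint interiors. Hence there are at most $1+6f/L^2$ of them. Sum over the ranges $2^jL_0<L_u\le2^{j+1}L_0$, $j\ge0$; only those $j$ with $2^jL_0<4f/w_0$ occur. This gives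
$$\sum_{u\in\mathcal U}L_u\le\sum_j2^{j+1}L_0\Bigl(1+\frac{6f}{4^jL_0^2}\Bigr)=\sum_j2^{j+1}L_0+\sum_j\frac{12f}{2^jL_0}\le\frac{16f}{w_0}+\frac{24f}{L_0}.$$
(The first sum is less than $4\cdot2^{j}L_0$ for the largest $j$ that occurs.) Since $|Z_u|=WL_u$ and $L_0=2A_{\min}/W$,
$$|\mathrm{Bad}|\le W\sum_{u\in\mathcal U}L_u\le\frac{16fW}{w_0}+\frac{12fW^2}{A_{\min}}=b_K.$$

**Step 4: greedy placement.** We place the intervals from left to right and jump over bad points. Start with $x=0$. For $i=1,\dots,k$ let $x_i$ be the least point $\ge x$ outside $\mathrm{Bad}$, let $J_i=[x_i,x_i+A_i]$, and replace $x$ by $x_i+A_i$. The skipped pieces are disjoint subsets of $\mathrm{Bad}$. So $x_i+A_i\le\sum_{j\le i}A_j+|\mathrm{Bad}|\le\sum_jA_j+b_K<f$. Hence $J_i\subset[0,f]$, and Step 2 gives $\omega(K_{J_i})\ge W$. $\square$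

As $x$ increases, $E(x)$ moves from $P$ to $Q$, so the sectors $K_{J_1},K_{J_2},\dots$ follow one another ccw around $O$.

## A core whose removal leaves pieces with at most two ends

We remove few nodes so that the remaining components are small and have at most one neighbor below. The *top* of a component is its node nearest the root.

We need a fact about lowest common ancestors (LCAs): the closure of $k$ nodes under LCA has at most $2k-1$ nodes. List the nodes in preorder as $x_1,\dots,x_k$. The LCA $w$ of $x_i,x_j$ with $i<j$ is the LCA of two consecutive nodes of the list. Indeed, the subtree of $w$ is consecutive in preorder, so it contains $x_i,\dots,x_j$. If $w=x_i$, then $w$ is the LCA of $x_i,x_{i+1}$. If not, $w$ precedes $x_i$, so all of $x_i,\dots,x_j$ lie below children of $w$ (or are such children), the two ends below different ones, and some consecutive pair is separated. Finally, the LCA of any set is the LCA of its first and last node in preorder, so the LCA of two LCAs is again the LCA of two of the given nodes. Hence the closure consists of the $k$ nodes and at most $k-1$ LCAs of consecutive pairs.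

**Lemma 4.** Let $T$ be a rooted tree with at most $m$ nodes, root $r$, $y$ a node, $h\ge1$. There is a node set $S\ni r,y$ with $|S|\le4m/h+8$ such that each component $X$ of $T-S$ has at most $h$ nodes and at most one node of $S$ has its parent in $X$. If there is such a node $q$, with parent $t\in X$, then $t\ne s$, where $s$ is the top node of $X$.

*Proof.* **Step 1: small components.** From the bottom up let $r(v)=1+\sum r(c)$ over the children $c\notin S_1$ of $v$, and put $v$ into $S_1$ if and only if $r(v)>h$. Here $r(v)$ counts $v$ and the descendants that are reached from it without meeting another node of $S_1$. For different $v\in S_1$ these sets are disjoint, so $|S_1|\le m/h$. A component of $T-S_1$ with top $s$ has $r(s)\le h$ nodes.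

**Step 2: at most one lower neighbor.** Let $S_2$ be the closure of $S_1\cup\{r,y\}$ under LCA. Then $|S_2|\le2(m/h+2)-1$. Suppose two nodes $q_1\ne q_2$ of $S_2$ have their parents in the same component $X$ of $T-S_2$. The tree path from the top of $X$ to a node of $X$ stays in $X$. If $q_1$ were an ancestor of $q_2$, it would lie on the path from the top of $X$ to the parent of $q_2$, hence in $X$, which is impossible as $q_1\in S_2$; the same holds with the roles exchanged. So neither is an ancestor of the other, and their LCA equals the LCA of their parents. The latter lies on the path between the parents, hence in the connected set $X$. But it belongs to $S_2$, a contradiction.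

**Step 3: two different ends.** If a component $X$ has a lower neighbor $q\in S_2$ whose parent $t$ equals the top $s$ of $X$, add $s$ to the set. Different components have different $q$, and $r$ is no such $q$, so at most $|S_2|-1$ nodes are added. Hence $|S|\le2|S_2|-1\le4m/h+8$. After the addition, $q$ is a child of $s\in S$. It was the only lower neighbor of $X$, so the components of $X-s$ have no lower neighbor. The other components do not change. $\square$

**Definition (links and twigs).** A component $X$ of $T-S$ with a lower neighbor $q=q_X$ is a *link*, with top $s=s_X$ and with $t=t_X\ne s$ the parent of $q$. The other components are *twigs*. A link or twig *hangs from* $v\in S$ if $v$ is the parent of its top.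

As $r\in S$, every component hangs from some node. Each $c\in S\setminus r$ either is a child of a node of $S$ or equals $q_X$ for exactly one link $X$.

For an example take the path $v_0,v_1,\dots,v_9$ rooted at $v_0$, with $y=v_0$ and $h=3$. From the bottom, $r(v_9)=1$, $r(v_8)=2$, $r(v_7)=3$, $r(v_6)=4>3$; then $r(v_5)=1,\dots,r(v_2)=4>3$; then $r(v_1)=1$, $r(v_0)=2$. So $S_1=\{v_2,v_6\}$ and $S_2=\{v_0,v_2,v_6\}$. The component $\{v_1\}$ has the lower neighbor $v_2$ with $s=t=v_1$, so we add $v_1$, and $S=\{v_0,v_1,v_2,v_6\}$. The component $\{v_3,v_4,v_5\}$ is a link with $s=v_3$, $t=v_5$, $q=v_6$, and $\{v_7,v_8,v_9\}$ is a twig hanging from $v_6$.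

## Assembling a drawing from sectors

Angles of directions increase ccw. For an open interval $I$ of directions of length at most $\pi$, $\operatorname{cone}(I)$ is the open convex cone of nonzero vectors with direction in $I$. It is closed under addition, it never contains both $d$ and $-d$, and disjoint intervals give disjoint cones.

**Definition (rooted drawing).** A *rooted drawing* of a rooted ordered tree $B$ in a triangle $D$ with apex $o\in\Lambda$ is a drawing of $B$ with the root at $o$ and all other nodes in $\operatorname{int}D$, with correct ccw orders at all non-root nodes, and with the edges at the root leaving in increasing angle (inside the angle of $D$) in the order of the children.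

Example: a root with three children has a rooted drawing in the triangle $(0,0),(5,0),(0,5)$ with the children, in order, at $(2,1),(1,1),(1,2)$.

**Definition (link drawing).** Let $X$ be an ordered tree and $s\ne t$ nodes of $X$, with prescribed places for an extra edge at $s$ (to $p$) and at $t$ (to $q$). Let $D=(p,P,Q)$ be a triangle with $p\in\Lambda$, and let $q\in\Lambda$, $q=p+\alpha(P-p)+\beta(Q-p)$ with $\alpha<0<\beta$. A *link drawing* is a drawing of $X$ with all nodes in $\operatorname{int}D$ such that together with the segments $ps$, $tq$ it is a drawing of the tree $X+ps+tq$, with correct cyclic orders at all nodes of $X$.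

Example: let $X$ be the single edge $st$, $p=(0,0)$, $P=(6,0)$, $Q=(0,6)$, $q=(-1,1)$, so $\alpha=-\frac16$, $\beta=\frac16$. Put $s=(2,1)$, $t=(1,2)$. The segment $tq$ lies on the line $y=\frac32+\frac x2$, above the segment $ps$ on $y=\frac x2$, and the two segments meet $st$ only in $t$ and $s$.

**Setup.** Let $T$ be a rooted ordered tree with root $r$, and let $S$ be as in Lemma 4, or $S=V(T)$. Possibly one node $y\in S$ carries a *port*, treated as an extra child of $y$ at a prescribed place; it will be the start of an edge leading out of $T$. At each $v\in S$, partition each maximal run of consecutive twig children (tops of twigs) into consecutive *blocks*. The *atoms* are: a dummy $D_v$ for each $v\in S$, each link, and each block. Define sequences $\mathrm{Seq}(v)$, $v\in S$, as follows: start with $D_v$, then run through the children of $v$ in order and write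

* $\mathrm{Seq}(c)$ for a child $c\in S$,
* "$X,\mathrm{Seq}(q_X)$" for a link $X$ hanging from $v$,
* the block itself for a block,
* the port for the port.

The pieces after $D_v$ are the *slots* of $v$. So $\mathrm{Seq}(r)$ lists every atom and the port once, and each $\mathrm{Seq}(v)$ is a consecutive part of it. In the path example, with $X=\{v_3,v_4,v_5\}$ and the block $B$ formed by the twig $\{v_7,v_8,v_9\}$, we get $\mathrm{Seq}(v_0)=D_{v_0},D_{v_1},D_{v_2},X,D_{v_6},B$ and $\mathrm{Seq}(v_6)=D_{v_6},B$.

Let $\kappa(v)$ be the nearest proper ancestor of $v$ in $S$; for $v=q_X$ it is the node from which $X$ hangs. Let $O\in\Lambda$ and let $I^*$ be an open interval of directions of length at most $\pi$. Give each $e\in\mathrm{Seq}(r)$ an open interval $J_e\subset I^*$, pairwise disjoint and increasing along $\mathrm{Seq}(r)$, and give each atom $e$ a triangle $K_e$ with vertex $O$ whose angle at $O$ is $\overline{J_e}$. Let $I(v)$ be the smallest open interval containing all $J_e$, $e\in\mathrm{Seq}(v)$. For $v\in S\setminus r$ choose $d_v\in\Lambda\cap\operatorname{cone}(J_{D_v})$; in particular $d_v\in\operatorname{cone}(I(v))$. Put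
$$\mathrm{pos}(r)=O,\qquad\mathrm{pos}(v)=\mathrm{pos}(\kappa(v))+d_v .$$
The *body* of a block of $v$, or of a link hanging from $v$, is $\mathrm{pos}(v)+(K_e-O)$. So the triangles all have apex $O$ when they are allocated, and are then translated to the core nodes they belong to.

The case of dummies only shows how this works. Let $r$ have children $a,b$ in this order and let $a$ have one child $c$; take $S=V(T)$. The sequence is $D_r,D_a,D_c,D_b$, so the steps must have increasing directions in the order $a,c,b$. With $d_a=(3,1)$, $d_c=(2,1)$, $d_b=(1,1)$ we get $a=(3,1)$, $c=(5,2)$, $b=(1,1)$.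

If $X$ hangs from $v$, $q=q_X$, and $K_X-O=\operatorname{conv}(0,P_X,Q_X)$ (ccw), then $d_q=\alpha P_X+\beta Q_X$ with
$$\alpha=-\frac{\det(Q_X,d_q)}{\det(P_X,Q_X)}<0,\qquad\beta=\frac{\det(P_X,d_q)}{\det(P_X,Q_X)}>0.\tag{2}$$
The formulas come from taking determinants with $P_X$ and $Q_X$. The signs hold because $J_{D_q}$ follows $J_X$ in the sequence: the direction of $d_q$ is strictly ccw after those of $P_X$ and $Q_X$, by less than $\pi$. So the position of $q$ relative to the body of $X$ is as the definition of a link drawing requires.

**Lemma 5.** Suppose every tree "$v$ + twigs of a block of $v$" has a rooted drawing in the block's body with apex $\mathrm{pos}(v)$, and every link $X$ hanging from $v$ has a link drawing in its body with $p=\mathrm{pos}(v)$, $q=\mathrm{pos}(q_X)$. Then these together with the straight edges inside $S$ form a drawing $\Gamma$ of $T$ such that: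

(a) $\Gamma\setminus\{O\}\subset O+\operatorname{cone}(I(r))$;

(b) orders are correct at all non-root nodes (disregarding the port), and the edges at $r$ leave in increasing angles in the order of the children;

(c) if $z^*-\mathrm{pos}(y)\in\operatorname{cone}(J_{\rm port})$, then the segment from $\mathrm{pos}(y)$ to $z^*$ meets $\Gamma$ only in $\mathrm{pos}(y)$, lies (minus $\mathrm{pos}(y)$) in $O+\operatorname{cone}(I(r))$, and has the correct place in the order at $y$.

*Proof.* **Step 1: the induction claim.** For $v\in S$ let $\Gamma_v$ be the part of $\Gamma$ formed by $v$ and its descendants; if $y$ is $v$ or a descendant of $v$, include also the *port cone* $\mathrm{pos}(y)+\operatorname{cone}(J_{\rm port})$. By induction from the leaves of the core tree (in which $\kappa(v)$ is the parent of $v$) we show four things.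

* $\Gamma_v\setminus\{\mathrm{pos}(v)\}\subset\mathrm{pos}(v)+\operatorname{cone}(I(v))$.
* Everything is planar, and the port cone is disjoint from the rest.
* The child edges (and the port directions) at $v$ leave in increasing angle within $I(v)$ in the order of the children.
* Orders are correct at all proper descendants of $v$.

It suffices to show that each slot of $v$ lies, apart from $\mathrm{pos}(v)$, in the cone at $\mathrm{pos}(v)$ over the smallest open interval containing the intervals of that slot, and is correct in itself. For different slots these intervals are disjoint and in the right order, so different slots do not interfere. We go through the four kinds of slots.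

**Step 2: blocks.** The body is a triangle with apex $\mathrm{pos}(v)$ and angle $\overline{J_e}$. All nodes of the block other than $v$ are interior to it. A segment from a point of a convex body to an interior point is interior except possibly for its first endpoint. So everything minus $\mathrm{pos}(v)$ is interior to the body, hence in $\mathrm{pos}(v)+\operatorname{cone}(J_e)$. Planarity and orders, including the order of the edges of this block at $v$, are part of the definition of a rooted drawing.

**Step 3: the port.** Here $v=y$, and the port cone is $\mathrm{pos}(v)+\operatorname{cone}(J_{\rm port})$ by definition.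

**Step 4: a child $c\in S$.** We have $\mathrm{pos}(c)=\mathrm{pos}(v)+d_c$ with $d_c\in\operatorname{cone}(I(c))$, and the cone is closed under addition. So $\Gamma_c$ and the edge minus $\mathrm{pos}(v)$ lie in $\mathrm{pos}(v)+\operatorname{cone}(I(c))$. The edge points other than $\mathrm{pos}(c)$ are $\mathrm{pos}(c)-\lambda d_c$ with $\lambda>0$, and $-\lambda d_c\notin\operatorname{cone}(I(c))$, so the edge meets $\Gamma_c$ only in $\mathrm{pos}(c)$. At $c$ the parent direction $-d_c$ is outside the interval $I(c)$, so turning ccw from the parent edge we meet the child edges of $c$ in increasing angle, which is the right order.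

**Step 5: a link $X$ with $q=q_X$ and $p=\mathrm{pos}(v)$.** All nodes of $X$ are interior to the body, so $X$ and $ps$ (minus $p$) lie in $p+\operatorname{cone}(J_X)$. Also $\Gamma_q\subset p+\operatorname{cone}(I(q))$, since $d_q\in\operatorname{cone}(I(q))$. As $J_X$ and $I(q)$ are disjoint, so are these two sets. The segment $tq$ lies in the cone at $p$ over the hull of $J_X\cup I(q)$, since both endpoints do.

The segment $tq$ meets $\Gamma_q$ only in $q$. Otherwise some $q+\lambda(t-q)$ with $0<\lambda\le1$ lies in $q+\operatorname{cone}(I(q))$, so $t-q\in\operatorname{cone}(I(q))$, and $t-p=(t-q)+d_q\in\operatorname{cone}(I(q))$, contradicting $t-p\in\operatorname{cone}(J_X)$. The same argument shows that the parent direction $t-q$ at $q$ is outside $I(q)$, so the order at $q$ is correct as in Step 4. The intersections of $tq$ with $X\cup ps$, and the orders at the nodes of $X$, are covered by the definition of a link drawing.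

**Step 6: conclusion.** For $v=r$ the claim gives (a) and (b). For (c), the segment minus $\mathrm{pos}(y)$ lies in the port cone. $\square$

The proof uses only orientation and the vector space structure. So angles may be measured in any orientation-preserving affine coordinates. We shall need this for Lemma 6.

## Two statements for the induction, and the sizes involved

Let $\sigma=\frac1{100}$, let $M$ be a sufficiently large absolute constant, $F=M^{20}$, and
$$F_m=F(2-m^{-\sigma})\in[F,2F],\qquad\varphi(m)=F_m\,m.\tag{3}$$
Both $F_m$ and $\varphi(m)$ increase with $m$. The slow growth of $F_m$ toward $2F$ pays for the losses: passing from $m$ to pieces of size about $m^{9/10}$, the area per node drops by a small amount, and this is what we may waste.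

**P($m$):** every rooted ordered tree with $\le m$ nodes has a rooted drawing in every triangle $\Delta$ with apex in $\Lambda$, $\operatorname{area}(\Delta)=\varphi(m)$, $\omega(\Delta)\ge\varphi(m)^{2/5}$.

**Q($m$):** every $X,s,t$ as in the definition of a link drawing with $|X|\le m$ has a link drawing in every triangle $\Delta=(p,P,Q)$, $p\in\Lambda$, $\operatorname{area}(\Delta)=\varphi(m)$, $\omega(\Delta)\ge\varphi(m)^{2/5}$, for every $q\in\Lambda$ with $\alpha<0<\beta\le m^{-1/10}$.

**Proposition 7.** P($m$) and Q($m$) hold for all $m\ge m_0:=\lceil M^{4/5}\rceil$.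

The *base case* is $m_0\le m\le M$. For $m>M$ we use induction, proving P($m$) and Q($m$) from both statements for smaller values, with
$$h=\lceil m^{9/10}\rceil,\quad\ell=\lceil m^{4/5}\rceil\ge m_0,\quad\nu=\tfrac18m^{-9/1000},\quad a=\varphi(m),$$
$$A_{\min}=\varphi(\ell),\quad A_{\max}=\varphi(h+1),\quad W=A_{\max}^{2/5},\quad\varrho=16/W.$$

Why $\frac25$? If we required lattice width $a^{e}$, the two terms of (1) would be governed by $(A_{\max}/a)^e$ and $A_{\max}^{2e}/A_{\min}$. For $e=\frac12$ the second one is $A_{\max}/A_{\min}\ge1$, which is useless. With $e=\frac25$ both are small, as (6) below shows.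

**Inequalities for large $m$.** We collect what will be needed, so that later steps can simply quote it. For $M$ large, (4)–(10) hold for all $m>M$. They use only $F\ge1$ (so $a\ge m$) and $m$ large; thus there is no circularity in choosing $M$ and then $F$. Each inequality "for $m$ large" compares $c\,m^{-x}$ with $c'm^{-y}$, with $x>y\ge0$ and absolute constants $c,c'>0$ (or finitely many such terms).

First,
$$\ell\le h,\quad h+1\le2m^{9/10}<m,\quad\nu\le\tfrac1{100},\quad300m^{-1/10}\le\nu,\quad4m^{-1/10}\le\tfrac\nu{100}.\tag{4}$$
Next, the sizes of the sectors:
$$A_{\max}\le4m^{-1/10}a,\qquad A_{\min}\ge\tfrac12m^{-1/5}a,\qquad\varrho\le16m^{-9/25},\tag{5}$$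
$$W\le2m^{-1/25}a^{2/5},\qquad W^2/A_{\min}\le7m^{-2/25}.\tag{6}$$
Indeed $A_{\max}\le F_m(h+1)\le2m^{-1/10}a$ and $A_{\min}\ge Fm^{4/5}\ge\frac12F_mm^{4/5}=\frac12m^{-1/5}a$. Since $A_{\max}\ge m^{9/10}$, we have $W\ge m^{9/25}$, which gives the bound on $\varrho$. Then $W\le4^{2/5}m^{-1/25}a^{2/5}$ with $4^{2/5}<2$, and $W^2/A_{\min}\le2\cdot4^{4/5}m^{-2/25+1/5}a^{-1/5}\le7m^{-2/25}$, using $a\ge m$. Further,
$$101m^{1/10}\varrho\le10^{-5}\nu^4,\qquad8a^{-2/5}\le10^{-5}\nu^4,\tag{7}$$
because the left sides are at most $1616\,m^{-26/100}$ and $8m^{-2/5}$, while $\nu^4=8^{-4}m^{-36/1000}$. Also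
$$\frac{2a\varrho}{A_{\min}}\le4m^{1/5}\cdot16m^{-9/25}=64m^{-4/25}\le2^{-1/10}m^{-9/100}\le(h+1)^{-1/10},\tag{8}$$
and
$$64m^{-1/25}+84m^{-2/25}<\tfrac\nu2,\quad4m^{-1/25}\le\tfrac12,\quad256m^{-22/1000}\le\tfrac12,\quad16\cdot256m^{-22/1000}+84m^{-2/25}\le\tfrac\nu{100};\tag{9}$$
for these note that $\frac{22}{1000},\frac1{25},\frac2{25}$ all exceed $\frac9{1000}$. Finally,
$$\text{if }m_i'\in[\ell,h+1]\text{ and }\sum m_i'\le m+300m^{9/10},\text{ then }\sum\varphi(m_i')\le(1-\nu)a.\tag{10}$$
To see (10), compute for $m$ large
$$F_m-F_{h+1}\ge F\bigl(2^{-\sigma}m^{-0.9\sigma}-m^{-\sigma}\bigr)=Fm^{-0.009}\bigl(2^{-\sigma}-m^{-0.001}\bigr)\ge\tfrac F2m^{-0.009}=4\nu F\ge2\nu F_m .$$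
Hence $\sum\varphi(m_i')\le F_{h+1}\sum m_i'\le F_m(1-2\nu)\,m\,(1+300m^{-1/10})\le(1-2\nu)(1+\nu)a\le(1-\nu)a$.

**Atoms and weights ($m>M$).** We bound the number of atoms and decide how much area each one gets. Given $S$ from Lemma 4 with threshold $h$, form blocks greedily along each run, so that the twigs in a block have at most $h$ nodes in total. Two consecutive blocks of a run then have more than $h$ nodes together, so a run with $c$ nodes has at most $1+2c/h$ blocks.

Suppose the decomposition is applied to one tree with at most $m$ nodes, or to two trees with at most $m$ nodes in total (and at most one port each). Then $|S|\le4m/h+16\le20m^{1/10}$ in total. At $v$ the number of runs is at most one more than the number of slots of $v$ of the other kinds (children in $S$, links, port). Each node of $S$ other than a root gives exactly one child slot or link slot, so there are at most $2|S|$ runs, and at most $|S|$ links. The total number $N$ of atoms is therefore at most $|S|+|S|+2|S|+2m/h\le82m^{1/10}\le100m^{1/10}$.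

Let $m'_e=\ell$ for a dummy, $m'_e=\max(|X|,\ell)$ for a link $X$, and $m_e'=\max(1+c,\ell)$ for a block with $c$ nodes in its twigs. Then $m'_e\in[\ell,h+1]$ and $\sum m'_e\le m+N+N\ell\le m+300m^{9/10}$. With $A_e=\varphi(m_e')\in[A_{\min},A_{\max}]$, (10) gives
$$\sum_eA_e\le(1-\nu)a.\tag{11}$$

**Availability of the pieces.** We check that fat sectors of the right areas are all that Lemma 5 needs. Suppose all $K_e$ lie in a triangle $\Delta$ of area $a$ and have area $A_e$ and $\omega(K_e)\ge W$ (which is at least $A_e^{2/5}$). For $v\in S$, not a root, choose $d_v\in\Lambda\cap\operatorname{int}\varrho(K_{D_v}-O)$ by Lemma 1(b). Let $X$ be a link and $q=q_X$. Use affine coordinates with two edge vectors of $\Delta$ at a vertex as basis; true determinants are, up to sign, $2a$ times the affine ones. The edge vectors $P_X,Q_X$ of $K_X$ are differences of points of $\Delta$, so they have sup-norm at most 1, and $d_q$ has sup-norm at most $\varrho$. The affine determinant of $P_X$ and $d_q$ is thus at most $2\varrho$ in absolute value, and $\det(P_X,Q_X)=2A_X\ge2A_{\min}$. So in (2), by (8),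
$$0<\beta\le\frac{2a\cdot2\varrho}{2A_{\min}}=\frac{2a\varrho}{A_{\min}}\le(h+1)^{-1/10}\le(m_X')^{-1/10}.\tag{12}$$
Since $m_0\le\ell\le m'_e\le h+1<m$, the statements P$(m'_e)$ and Q$(m_e')$ are available, and they provide the drawings required in Lemma 5 (areas and lattice widths do not change under the translations that produce the bodies).

## Rooted drawings: proof of P($m$)

Let $\Delta$ have apex $O$, $a=\varphi(m)$, let $T$ be the tree, and let $I^*$ be the open interval of directions of $\Delta$ at $O$.

**Base case $m_0\le m\le M$.** The constant $F$ is so large that crude bounds suffice. Take $S=V(T)$, so there are only dummies. Divide $\Delta$ into $|T|\le m$ sub-triangles $\Delta_i$ of equal area with apex $O$. By Lemma 2 each has lattice width at least $W:=a^{2/5}/(2m)$. With $\varrho=16/W$ we get $|T|\varrho\le32m^2a^{-2/5}\le32M^{2-8}<1$, as $a\ge F=M^{20}$. Choose $d_v$ by Lemma 1(b). For $v\ne r$, $\mathrm{pos}(v)-O$ is a sum of at least one and fewer than $|T|$ vectors of $\operatorname{int}\varrho(\Delta_i-O)\subset\operatorname{int}\varrho(\Delta-O)$, so it lies in $\operatorname{int}(\Delta-O)$. Lemma 5 gives the drawing.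

**Induction step $m>M$: allocation.** We find fat sectors for all atoms, leaving a margin for the translations. Take $S$ from Lemma 4 with $y=r$ and no port. Let $K=O+(1-\frac\nu8)(\Delta-O)$, so $\operatorname{area}(K)\ge(1-\frac\nu4)a$ and $w_0:=\omega(K)\ge\frac12a^{2/5}$. By (6) and (9), $W\le4m^{-1/25}w_0\le w_0/2$ and $b_K\le a(64m^{-1/25}+84m^{-2/25})<\frac\nu2a$. By (11), $\sum A_e+b_K<(1-\frac\nu2)a<\operatorname{area}(K)$. So Lemma 3 gives sub-triangles $K_e$ of $K$, in the order of $\mathrm{Seq}(r)$, with area $A_e$ and $\omega(K_e)\ge W$. The pieces are available as shown above, and Lemma 5 applies.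

**Induction step: everything stays in $\Delta$.** It remains to see that all nodes except $r$ lie in $\operatorname{int}\Delta$. All $\mathrm{pos}(v)-O$ are sums of fewer than $N$ vectors of $\varrho(\Delta-O)$, so they lie in $N\varrho(\Delta-O)\subset\frac\nu8(\Delta-O)$ by (7). For $v\ne r$ they are also interior to the cone of $\Delta-O$, so these core nodes lie in $\operatorname{int}\Delta$. The bodies $\mathrm{pos}(v)+(K_e-O)$ lie in $O+\frac\nu8(\Delta-O)+(1-\frac\nu8)(\Delta-O)=\Delta$, and the nodes outside $S$ are interior to their bodies. With Lemma 5(a),(b) this is a rooted drawing. $\square$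

## Two fans that face each other

For Q($m$) we must draw $X$ in a triangle $\Delta=(p,P,Q)$ so that $s$ sees $p$ and $t$ sees the point $q$, which lies just beyond the side $pQ$. We cut $X$ at an edge $yz$ of its $s$–$t$ path. The part $C_a$ containing $s$ and $y$ will be drawn around a lattice point $B_1$ near the side $pP$, looking away from $pP$. The part $C_b$ containing $t$ and $z$ will be drawn around a lattice point $B_2$ near the side $pQ$, looking away from $pQ$. Then $p$ and $q$ are seen from $B_1$ and $B_2$ backward, where nothing is drawn. The edge $yz$ runs close to the segment $B_1B_2$, so each fan has a gap in the direction of the other point, and the gap splits each fan into two: $O_a,O_b$ on the outer side of $B_1B_2$, and $N_a,N_b$ on the inner side, toward $p$. The fans may have any prescribed areas with total nearly the whole area of $\Delta$.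

Use affine coordinates $(\xi,\zeta)\leftrightarrow p+\xi(P-p)+\zeta(Q-p)$. So $\Delta=\{\xi,\zeta\ge0,\ \xi+\zeta\le1\}$, $p=(0,0)$, $q=(\alpha,\beta)$, and orientation is preserved. "Lattice points" are still points of $\Lambda$, and $\omega(\Delta)$ is the true lattice width. "Area", distances and angles in this section are Euclidean in these coordinates, and *share* means $2\cdot$area, the fraction of $\operatorname{area}(\Delta)$. $N_\varepsilon$ denotes closed sup-norm $\varepsilon$-neighborhoods, and $|UVW|$ is the area of a triangle.

**Lemma 6.** Let $0<\nu\le\frac1{100}$, $0<\varepsilon\le10^{-5}\nu^4$, $8/\omega(\Delta)\le\varepsilon$, $\alpha<0<\beta\le\nu/100$. Let $T_{Oa},T_{Na},T_{Nb},T_{Ob}\ge\nu/8$ have sum $\le1-\nu/2$. Then there are lattice points $B_1=(x_1,y_1)$, $B_2=(x_2,y_2)\in\operatorname{int}\Delta$, convex polygons $O_a,N_a$ with vertex $B_1$ and $N_b,O_b$ with vertex $B_2$, each with at most 4 vertices and of shares $\ge T_{Oa},T_{Na},T_{Nb},T_{Ob}$ respectively, and angles $0<\theta_1<\theta_2<\pi$, $-\frac\pi2<\eta_1<\eta_2<\frac\pi2$ such that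

(i) seen from $B_1$, $O_a$ lies in directions $[0,\theta_1]$ and $N_a$ in $[\theta_2,\pi]$; seen from $B_2$, $N_b$ lies in $[-\frac\pi2,\eta_1]$ and $O_b$ in $[\eta_2,\frac\pi2]$;

(ii) if $|u_i-B_i|_\infty\le\varepsilon$ ($i=1,2$), then $u_2-u_1\in\operatorname{cone}(\theta_1,\theta_2)$ and $u_1-u_2\in\operatorname{cone}(\eta_1,\eta_2)$;

(iii) with $R_a=O_a\cup N_a$, $R_b=O_b\cup N_b$: $N_\varepsilon(R_a)\cap N_\varepsilon(R_b)=\emptyset$, and both lie in $\operatorname{int}\Delta$;

(iv) $N_\varepsilon(R_b)\subset\{\zeta>y_1\}$;

(v) $N_\varepsilon(R_a)$ misses the segment $B_2q$;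

(vi) the segments $pB_1$ and $B_2q$ are disjoint.

*Proof.* Let $\tau=\mu=\nu/100$, $\rho_{in}=T_{Na}+T_{Nb}\ge\frac\nu4$, $\rho_{out}=T_{Oa}+T_{Ob}\ge\frac\nu4$ and $b=\sqrt{\rho_{in}+\nu/8}$. Then $b\ge\sqrt{3\nu/8}\ge0.6\sqrt\nu\ge6\nu$, and $b^2\le1-\frac\nu2-\frac\nu4+\frac\nu8$ gives $b\le1-\frac{5\nu}{16}$. Note also $(1-\mu)^{-3}\le1+4\mu=1+\frac\nu{25}$.

**Step 1: the lattice points.** We place $B_1$ and $B_2$ so that the triangle they form with a corner has share about $b^2$, slightly more than the inner fans need. By Lemma 1(a) every translate of $\frac8{\omega(\Delta)}(\Delta-p)$ contains a lattice point, and such a translate fits into a square of side $\varepsilon$ with any prescribed lower left corner. So there are lattice points $B_1=(x_1,y_1)$, $B_2=(x_2,y_2)$ with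
$$x_1,\,y_2\in[\tau+b,\tau+b+\varepsilon],\qquad y_1,\,x_2\in[\tau,\tau+\varepsilon].$$
Let $G=(x_2,y_1)$, $P'=(1-2\tau,y_1)$, $Q'=(x_2,1-2\tau)$. The lengths $x_1-x_2$ and $y_2-y_1$ lie in $[b-\varepsilon,b+\varepsilon]$, so they are at least $\frac\nu2$. The lengths $1-2\tau-x_1$ and $1-2\tau-y_2$ are at least $1-3\tau-b-\varepsilon\ge\frac\nu4$. So $B_1$ is in the open segment $GP'$ and $B_2$ in the open segment $GQ'$, with $|B_1P'|,|B_2Q'|\ge\frac\nu4$. On the triangle $GP'Q'$ we have $\xi\ge x_2\ge\tau$, $\zeta\ge y_1\ge\tau$ and $\xi+\zeta\le1-\tau+\varepsilon$. As $3\varepsilon<\tau$, $N_\varepsilon(GP'Q')\subset\operatorname{int}\Delta$. All fans will lie in $GP'Q'$.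

**Step 2: the inner fans.** We divide the triangle $GB_1B_2$ between $N_a$ and $N_b$. Its share is
$$\mathcal I=(x_1-x_2)(y_2-y_1)\ge b^2-2\varepsilon\ge\rho_{in}+\tfrac\nu9\ge(1-\mu)^{-3}\rho_{in}.$$
Let $\chi=T_{Na}/\rho_{in}$, so $\chi,1-\chi\ge\frac\nu8$. Let $X'=(x_2,\,y_1+\chi(y_2-y_1))$, a point of the segment $GB_2$, and $N_a=\operatorname{conv}(B_1,X',G)$, of share $\chi\mathcal I\ge T_{Na}$. The triangle $B_1X'B_2$ has share $(1-\chi)\mathcal I\ge(1-\mu)^{-3}T_{Nb}$. We shrink it a little to create room around $R_a$ and a gap toward $B_1$. Let $Y=X'+(1-\mu)(B_1-X')$, and let $N_b$ be $\operatorname{conv}(B_2,X',Y)$ scaled about $B_2$ by $1-\mu$. Its share is $(1-\mu)^3(1-\chi)\mathcal I\ge T_{Nb}$.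

**Step 3: the outer fans.** We divide the convex quadrilateral $B_1P'Q'B_2$ between $O_a$ and $O_b$. Its share is
$$\mathcal O=(1-2\tau-x_2)(1-2\tau-y_1)-\mathcal I\ge(1-3\tau-\varepsilon)^2-(b+\varepsilon)^2\ge\rho_{out}+\tfrac\nu2-6\tau-\tfrac\nu8-5\varepsilon\ge\rho_{out}+\tfrac\nu4\ge(1-\mu)^{-3}\rho_{out},$$
using $b^2=\rho_{in}+\frac\nu8$ and $1-\rho_{in}\ge\rho_{out}+\frac\nu2$. By continuity there is a point $X$ on the path $P'\to Q'\to B_2$ such that the part of the quadrilateral on the $P'$-side of $B_1X$ has share $\frac{T_{Oa}}{\rho_{out}}\mathcal O\ge T_{Oa}$. Call this part $O_a$; it is $\operatorname{conv}(B_1,P',X)$ or $\operatorname{conv}(B_1,P',Q',X)$. The other part $O_b^0$ is $\operatorname{conv}(B_1,X,Q',B_2)$ or $\operatorname{conv}(B_1,X,B_2)$, and has share $\frac{T_{Ob}}{\rho_{out}}\mathcal O\ge(1-\mu)^{-3}T_{Ob}$. Both parts have positive area, so $X\ne P',B_2$. Let $Y'=B_1+\mu(X-B_1)$, and let $O_b$ be $O_b^0$ with the vertex $B_1$ replaced by $Y'$, scaled about $B_2$ by $1-\mu$. The neighbors of $B_1$ in $O_b^0$ are $X$ and $B_2$, so replacing $B_1$ by $Y'$ cuts off the triangle $B_1Y'B_2$ and leaves a convex polygon.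 The area cut off is $\mu|B_1XB_2|\le\mu\operatorname{area}(O^0_b)$. So the share of $O_b$ is at least $(1-\mu)^3(1-\mu)^{-3}T_{Ob}=T_{Ob}$.

**Step 4: the angles, and (i).** Let $\theta_1,\theta_2$ be the directions of $X,X'$ from $B_1$, and $\eta_1,\eta_2$ those of $Y,Y'$ from $B_2$. Seen from $B_1$, $P'$ has direction $0$, $G$ has direction $\pi$, and the direction increases strictly along the boundary path $P'\to Q'\to B_2\to G$ of the triangle $GP'Q'$. This path contains $P',X,B_2,X',G$ in this order, all distinct. So $0<\theta_1<\operatorname{dir}(B_2)<\theta_2<\pi$; $O_a$ lies between the rays to $P'$ and $X$, and $N_a$ between the rays to $X'$ and $G$.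

Seen from $B_2$, $X'$ is vertically below, in direction $-\frac\pi2$; $Q'$ is vertically above, in direction $\frac\pi2$; and $B_1$ has direction in $(-\frac\pi2,0)$. As $Y$ is strictly between $X'$ and $B_1$, $-\frac\pi2<\eta_1<\operatorname{dir}(B_1)$. As $X$ is a point of the triangle $GP'Q'$ strictly on the $Q'$-side of the line $B_1B_2$, its direction is in $(\operatorname{dir}(B_1),\frac\pi2]$; and $Y'$ is strictly between $B_1$ and $X$, so $\operatorname{dir}(B_1)<\eta_2<\operatorname{dir}(X)\le\frac\pi2$. $N_b$ lies between the rays to $X'$ and $Y$, and $O_b$ between the rays to $Y'$ and $Q'$, because scaling about $B_2$ does not change directions from $B_2$. This proves (i).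

**Step 5: lower bounds for distances.** The remaining properties need room, so we bound some areas and distances from below. First, $|B_1B_2X|\ge\frac{\nu^2}{16}$. If $X\in P'Q'$, this area is an affine function of $X$ along $P'Q'$, which lies on one side of the line $B_1B_2$, so it is at least $\min(|B_1B_2P'|,|B_1B_2Q'|)\ge\frac12\cdot\frac\nu4\cdot\frac\nu2$. If $X\in Q'B_2$, then $|B_1B_2X|=\operatorname{area}(O_b^0)\ge\frac12T_{Ob}\ge\frac\nu{16}$. Also $|B_1B_2X'|=\frac12(1-\chi)\mathcal I\ge\frac12T_{Nb}\ge\frac\nu{16}$.

Segments in $\Delta$ have length at most $\sqrt2$, so in a triangle of area $A$ inside $\Delta$ each vertex has distance at least $2A/\sqrt2\ge A$ from the line through the opposite side. Hence the distances $d_1,d_2$ of $B_2$ from the lines $B_1X$, $B_1X'$ satisfy $d_1\ge\frac{\nu^2}{16}$ and $d_2\ge\frac\nu{16}$. Similarly, the distances of $B_1$ from the lines $B_2Y$ and $B_2Y'$ are at least $|B_2YB_1|=\mu|B_2X'B_1|\ge\frac{\nu^2}{1600}$ and $|B_2B_1Y'|=\mu|B_2B_1X|\ge\frac{\nu^3}{1600}$.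

**Step 6: (ii), the two fans see each other.** The vectors in (ii) are $\pm(B_2-B_1)+e$ with Euclidean norm $|e|\le2\sqrt2\varepsilon$, which is less than all four distances of Step 5. By Step 4, $B_2-B_1$ lies in the open convex cone $\operatorname{cone}(\theta_1,\theta_2)$ and $B_1-B_2$ in $\operatorname{cone}(\eta_1,\eta_2)$, and their distances from the boundary lines of these cones are those of Step 5. So adding $e$ does not leave the cones.

**Step 7: (iii), the two fans are apart.** Let $R_b^0$ be the part of the triangle $GP'Q'$ in the closed sector at $B_1$ between the rays to $X$ and $X'$. By construction $R_b$ is contained in the copy of $R_b^0$ scaled by $1-\mu$ about $B_2$. Let $f_1,f_2$ be the signed distances from the lines $B_1X$, $B_1X'$, positive at $B_2$. On $R^0_b$ both are $\ge0$. A point of the scaled copy is $\mu B_2+(1-\mu)w$ with $w\in R_b^0$, so on $R_b$ we have $f_1\ge\mu d_1$ and $f_2\ge\mu d_2$. On $O_a$ (directions $[0,\theta_1]$) $f_1\le0$, and on $N_a$ (directions $[\theta_2,\pi]$) $f_2\le0$. So $\operatorname{dist}(R_a,R_b)\ge\mu\min(d_1,d_2)\ge\frac{\nu^3}{1600}>2\sqrt2\varepsilon$, and the $\varepsilon$-neighborhoods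 are disjoint. Both $R_a$ and $R_b$ lie in $GP'Q'$, and Step 1 gives the rest of (iii).

**Step 8: (iv), $R_b$ is above $B_1$.** Since $R_b^0\subset\{\zeta\ge y_1\}$, on $R_b$ we have $\zeta\ge y_1+\mu(y_2-y_1)\ge y_1+\frac{\nu^2}{200}>y_1+\varepsilon$.

**Step 9: (v), the segment $B_2q$ avoids $R_a$.** Let $w=(x_2-\lambda(x_2-\alpha),\,y_2-\lambda(y_2-\beta))$, $\lambda\in[0,1]$, be a point of $B_2q$. We have $0<y_2-\beta\le1$, because $y_2>6\nu>\beta$, and $x_2-\alpha>\tau$; so $\xi(w)\le x_2$ and $\zeta(w)\le y_2$. Suppose $o\in R_a$ and $|o-w|_\infty\le\varepsilon$.

If $o\in N_a$, then $\zeta(w)\le\zeta(X')+\varepsilon$. So $\lambda\ge\lambda(y_2-\beta)\ge(1-\chi)(y_2-y_1)-\varepsilon\ge\frac{\nu^2}{16}-\varepsilon\ge\frac{\nu^2}{17}$, and $\xi(w)\le x_2-\frac{\nu^2}{17}\tau<x_2-\varepsilon\le\xi(o)-\varepsilon$, a contradiction.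

If $o\in O_a$, write $o=B_1+(-u,v)$, $B_2=B_1+(-u_2,v_2)$, $X=B_1+(-u_X,v_X)$. As $\xi(o)\le\xi(w)+\varepsilon\le x_2+\varepsilon$, we have $u\ge u_2-\varepsilon>0$. So $o$ lies to the left of $B_1$, in a direction that is at most $\theta_1$; hence $\theta_1>\frac\pi2$, $u_X>0$ and $v\ge u\,v_X/u_X$. From $\theta_1<\operatorname{dir}(B_2)$ we get
$$\tfrac12u_2u_X\Bigl(\frac{v_X}{u_X}-\frac{v_2}{u_2}\Bigr)=|B_1B_2X|\ge\frac{\nu^2}{16},$$
and as $u_2,u_X\le1$, $\frac{v_X}{u_X}\ge\frac{v_2}{u_2}+\frac{\nu^2}8$. Hence, since $u_2\ge\frac\nu2$ and $v_2\le1$,
$$v\ge(u_2-\varepsilon)\Bigl(\frac{v_2}{u_2}+\frac{\nu^2}8\Bigr)\ge v_2+\frac{\nu^3}{16}-\frac{3\varepsilon}\nu>v_2+\varepsilon .$$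
So $\zeta(o)>y_2+\varepsilon\ge\zeta(w)+\varepsilon$, a contradiction.

**Step 10: (vi), the two outgoing segments are disjoint.** The points of $B_2q$ with $\xi\ge0$ lie between $(0,\zeta_0)$, $\zeta_0=\frac{x_2\beta-\alpha y_2}{x_2-\alpha}>0$, and $B_2$. So there $\zeta\ge\frac{y_2}{x_2}\xi$, and $\zeta=\zeta_0>0$ if $\xi=0$. On $pB_1$ we have $\xi\ge0$ and $\zeta=\frac{y_1}{x_1}\xi$. Since $\frac{y_1}{x_1}<1<\frac{y_2}{x_2}$, the segments are disjoint. $\square$

## Link drawings: proof of Q($m$)

Let $X,s,t,\Delta,q$ be as in Q($m$) and $a=\varphi(m)$.

**Step 1: cutting $X$ at an edge.** We turn $X$ into two rooted trees with ports. Choose an edge $yz$ on the $s$–$t$ path, with $y$ on the $s$-side. $X-yz$ consists of $C_a\ni s,y$ and $C_b\ni t,z$. Root $C_a$ at $s$ (linear order at $s$: ccw after the extra edge to $p$), with a port at $y$ in place of the edge $yz$. Root $C_b$ at $t$ (linear order at $t$: ccw after the extra edge to $q$), with a port at $z$ in place of $yz$. Choose core sets $S_a\ni s,y$ and $S_b\ni t,z$: by Lemma 4 with threshold $h$ if $m>M$; $S_a=V(C_a)$, $S_b=V(C_b)$ if $m\le M$.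

In $\mathrm{Seq}(s)$ (for $C_a$) assign the atoms before the port to the fan $O_a$ and those after it to $N_a$. In $\mathrm{Seq}(t)$ (for $C_b$) assign the atoms before the port to $N_b$ and those after it to $O_b$. This matches the ccw order of the fans and gaps in Lemma 6(i). For $m>M$ let $R_f$ be the sum of the $A_e$ in fan $f$.

**Step 2: allocation for $m>M$.** We find fat sectors inside the fans of Lemma 6. Put $T_f=R_f/a+\nu/8$. By (11), applied to the two trees $C_a,C_b$, $\sum T_f\le1-\nu/2$. Let $\varepsilon=10^{-5}\nu^4$. By (7), $8/\omega(\Delta)\le8a^{-2/5}\le\varepsilon$, and by (4), $\beta\le m^{-1/10}\le\nu/100$. So Lemma 6 applies.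

Triangulate each fan polygon from its vertex $B_1$ or $B_2$ into at most two triangles, and use only those of share at least $\nu^2$. Since the fan has share at least $\frac\nu8>2\nu^2$, at most one triangle is discarded, of share less than $\nu^2\le\nu/100$. For a used triangle $K$, Lemma 2 gives $w_0:=\frac{\nu^2}2a^{2/5}\le\omega(K)$. So by (6) and (9)
$$W/w_0\le4m^{-1/25}\nu^{-2}=256m^{-22/1000}\le\tfrac12,\qquad b_K\le\tfrac\nu{100}\operatorname{area}(K);$$
here and in the next paragraph areas are true areas, that is, $a$ times shares.

Fill the used triangles of a fan in ccw order. Put into the first one the longest initial segment of the fan's atoms with $\sum A_e+b_K<\operatorname{area}(K)$, and the rest, if any, into the second. The used area of the fan is at least $R_f+\frac\nu8a-\frac\nu{100}a$, while $A_{\max}+\sum b_K\le\frac{2\nu}{100}a$ by (5) and (4). If only one triangle is used, then $R_f+b_K$ is less than its area and everything fits. If two are used and atoms remain after the first, then the area of the first that is not filled is at most $A_{\max}+b_{K}$ for this $K$. So the sum of the remaining $A_e$ is at most $R_f$ minus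 the area of the first triangle plus $A_{\max}$ plus its $b_K$; adding the $b_K$ of the second triangle, we stay below the area of the second. Lemma 3, applied in each used triangle, gives sub-triangles $K_e$ with area $A_e$ and $\omega(K_e)\ge W$ in the right order.

All $K_e$ lie in $\Delta$, so the vectors $d_v$ and the drawings of blocks and links are available as in the discussion leading to (12). In affine coordinates each $d_v$ has sup-norm at most $\varrho$. The total number $N$ of atoms is at most $100m^{1/10}$, so $(N+1)\varrho\le101m^{1/10}\varrho\le\varepsilon$ by (7).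

**Step 3: allocation for $m_0\le m\le M$.** Again crude bounds suffice. Put $\nu=\frac1{100}$, $\varepsilon=10^{-13}=10^{-5}\nu^4$, $T_f=\frac18$. For $M$ large, $\omega(\Delta)\ge a^{2/5}\ge M^8$ gives $8/\omega(\Delta)\le\varepsilon$, and $\beta\le m_0^{-1/10}\le10^{-4}=\nu/100$. So Lemma 6 applies. In each fan take one of its at most two triangles of share at least $\frac1{16}$, and divide it from its apex into as many equal sub-triangles as the fan has dummies (at most $m$; nothing is needed if there are none). By Lemma 2 their lattice widths are at least $W:=a^{2/5}/(32m)$. Let $\varrho=16/W$. The total number $N\le m$ of dummies satisfies $(N+1)\varrho\le2m\cdot512m\,a^{-2/5}\le1024M^{-6}\le\varepsilon$ for $M$ large. Choose $d_v$ by Lemma 1(b); it has sup-norm at most $\varrho$. There are no blocks or links.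

**Step 4: the drawing.** Apply Lemma 5 to $C_a$ at $O=B_1$ with $I^*=(0,\pi)$ and $J_{\rm port}=(\theta_1,\theta_2)$, and to $C_b$ at $O=B_2$ with $I^*=(-\frac\pi2,\frac\pi2)$ and $J_{\rm port}=(\eta_1,\eta_2)$, with angles in the affine coordinates. By Lemma 6(i) the intervals are disjoint and in order. We get $\Gamma_a,\Gamma_b$ with $s$ at $B_1$ and $t$ at $B_2$ (without the port cones). Add the segments $ps$, $yz$, $tq$.

**Step 5: location.** We show that $\Gamma_a\subset N_\varepsilon(R_a)$ and $\Gamma_b\subset N_\varepsilon(R_b)$. All core nodes are within $N\varrho$ of $B_1$ (resp. $B_2$), hence so are the edges between them. Bodies are translates of the $K_e$ by vectors of norm at most $N\varrho$. An edge $t'q'$ from a link $X'$ hanging from $v'$ to $q'=q_{X'}$ consists of points $\mathrm{pos}(v')+(1-\lambda)k+\lambda d_{q'}$ with $k\in K_{X'}-O$, hence $(1-\lambda)k\in K_{X'}-O$; so it lies within $(N+1)\varrho\le\varepsilon$ of $R_a$ (resp. $R_b$). This proves the inclusions, and by Lemma 6(iii) all nodes of $X$ are in $\operatorname{int}\Delta$. By Lemma 5(a), $\Gamma_a\setminus s\subset\{\zeta>y_1\}$ and $\Gamma_b\setminus t\subset\{\xi>x_2\}$.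

**Step 6: planarity.** We check all pairs of parts.

* $\Gamma_a\cap\Gamma_b=\emptyset$ by Lemma 6(iii).
* The nodes $y$ and $z$ are core nodes, within $\varepsilon$ of $B_1$ and $B_2$. By Lemma 6(ii) and Lemma 5(c), $yz$ meets $\Gamma_a$ only in $y$ and $\Gamma_b$ only in $z$. Moreover $yz\setminus y\subset\{\zeta>y_1\}$ and $yz\setminus z\subset\{\xi>x_2\}$.
* The segment $ps$ lies in $\{\zeta\le y_1\}$, with equality only at $s$. So it meets $\Gamma_a\cup yz$ at most in $s$, and it misses $\Gamma_b$ by Lemma 6(iv).
* The segment $tq$ lies in $\{\xi\le x_2\}$, with equality only at $t$. So it meets $\Gamma_b\cup yz$ at most in $t$, and it misses $\Gamma_a$ by Lemma 6(v).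
* $ps\cap tq=\emptyset$ by Lemma 6(vi). The points $p,q$ lie outside $\operatorname{int}\Delta$, which contains $\Gamma_a\cup\Gamma_b\cup yz$.

**Step 7: orders.** At nodes other than $s,t$ the orders are correct by Lemma 5(b),(c). At $s$ the direction of $p$ is $(-x_1,-y_1)$, with angle in $(\pi,\frac{3\pi}2)$, while all other edges have angles in $(0,\pi)$, increasing in the prescribed order; so ccw after $sp$ the order is correct. At $t$ the direction of $q$ is $(\alpha-x_2,\beta-y_2)$ with both coordinates negative, so its angle is in $(\pi,\frac{3\pi}2)$, while the other edges have angles in $(-\frac\pi2,\frac\pi2)$, increasing in the prescribed order.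

So this is a link drawing. This proves Q($m$) and completes the induction, hence Proposition 7. $\square$

## From P($m$) to boxes

*Proof of Theorems 1 and 2.* Given an ordered tree with $n$ nodes, choose any node $r$ as the root and cut the cyclic order at $r$ anywhere into a linear order. Let $n^*=\max(n,m_0)\le m_0n$ and $\varphi=\varphi(n^*)\le2Fm_0n$.

**Step 1: right triangles are fat enough.** For $l_1,l_2>0$ with $l_1l_2=2\varphi$ and $\min(l_1,l_2)\ge\varphi^{2/5}$, the triangle $\Delta$ with vertices $(0,0),(l_1,0),(0,l_2)$ has area $\varphi$. Its lattice width is $\min(l_1,l_2)\ge\varphi^{2/5}$, as computed when lattice width was defined. By P$(n^*)$ the tree has a rooted drawing in $\Delta\subset[0,l_1]\times[0,l_2]$ with $r$ at $(0,0)$. It is planar, straight-line, on the grid, and order-preserving: at $r$ the edges leave in increasing angle within an angle of $\frac\pi2$, in the linear order, hence in the prescribed cyclic order.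

**Step 2: Theorem 1.** Take $l_1=l_2=\sqrt{2\varphi}\ge\max(1,\varphi^{2/5})$. There are at most $l_1+1$ columns and as many rows, so the area is at most $(l_1+1)^2\le4l_1^2=8\varphi\le16Fm_0\,n$.

**Step 3: Theorem 2.** Let $C=4Fm_0$, and let $L_{\min}=\min(L_1,L_2)$, $L_{\max}=\max(L_1,L_2)$. If $L_{\min}\ge\sqrt{2\varphi}$, take $l_1=l_2=\sqrt{2\varphi}$. Otherwise let $i$ be an index with $L_i=L_{\min}$, let $j$ be the other index, and take $l_i=L_{\min}$, $l_j=2\varphi/L_{\min}$. Then $l_i\ge Cn^{2/5}\ge(2Fm_0n)^{2/5}\ge\varphi^{2/5}$, and $l_j>\sqrt{2\varphi}>l_i$, so Step 1 applies. Moreover $l_j\le L_{\max}=L_j$, because $L_1L_2\ge Cn\ge2\varphi$. In both cases $[0,l_1]\times[0,l_2]\subset[0,L_1]\times[0,L_2]$, and the freely chosen node $r$ is at $(0,0)$. $\blacksquare$
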